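# Closed radial graphs with prescribed Gauss–Kronecker curvature and a symmetry group

## 1. Spheres, shifted spheres, and a tilted density

Fix $n\ge 2$. A positive function $F$ on $\mathbb R^{n+1}\setminus\{0\}$ is given, and we look for a closed hypersurface $M$ around the origin whose Gauss–Kronecker curvature $K$ (the product of the principal curvatures, taken with the inner normal) at each of its points $X$ equals $F(X)$. With the inner normal, the sphere of radius $r$ about the origin has $K\equiv r^{-n}$.

Start with $F(X)=|X|^{p-n}$, where $p$ is a real number. The sphere of radius $r$ solves the problem exactly when $r^{-n}=r^{p-n}$, that is, $r^p=1$. If $p\ne0$, then $r=1$ works. If $p=0$, every centered sphere works. If we multiply $|X|^{-n}$ by $1+\varepsilon$ or $1-\varepsilon$, no centered sphere works any more. So the right quantity to look at is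
$$H(X):=F(X)|X|^n .$$
For radial $F$, the sphere of radius $r$ is a solution if and only if $H=1$ at radius $r$. If $H<1$ near the origin and $H>1$ far out, the intermediate value theorem produces such an $r$.

Could a hypersurface that is not round solve $K=(1-\varepsilon)|X|^{-n}$? Let $X_+$ be a point of $M$ farthest from $0$, and $R=|X_+|$. The sphere of radius $R$ encloses $M$ and touches it at $X_+$, so every principal curvature of $M$ at $X_+$ is at least $1/R$. Hence $H(X_+)=K(X_+)R^n\ge1$. At a nearest point $X_-$, with $r=|X_-|$, the sphere of radius $r$ lies inside $M$ and touches it, so the principal curvatures there are at most $1/r$. If they are all positive (Section 3 shows that they are), then $H(X_-)\le1$. So a solution must meet both $\{H\ge1\}$ and $\{H\le1\}$, and $F=(1\pm\varepsilon)|X|^{-n}$ has no solution at all.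

Next take $F\equiv1$, so $H=|X|^n$. Here $H$ is below $1$ near $0$ and above $1$ far out. The unit sphere is a solution, but so is every unit sphere centered at a point $a$ with $|a|<1$. Its smallest distance to the origin is $1-|a|$, which can be as small as we like. So the equation alone does not keep $M$ away from the origin.

Finally, tilt the constant. Let $x_0$ be a unit vector and $F(X)=2+\tanh\langle X,x_0\rangle$. Again $H\to0$ at $0$ and $H\to\infty$ at infinity. Suppose $M=\partial\Omega$ is a solution bounding a strictly convex body, with outer normal $\nu$ and area element $d\mu$. The Gauss map carries $K\,d\mu$ to the area $d\nu$ of the sphere, so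
$$0=\int_{\mathbb S^n}\nu\,d\nu=\int_MK\nu\,d\mu=\int_MF\nu\,d\mu=\int_\Omega\nabla F\,dX .$$
But $\langle\nabla F,x_0\rangle=\cosh^{-2}\langle X,x_0\rangle>0$ everywhere. This is a contradiction, so the tilt has destroyed all solutions.

Shifting and tilting both single out a direction. Suppose $F$ is invariant under a group $G$ of orthogonal maps that fixes no direction. Then an invariant sphere must be centered at $0$, and the tilt above is not allowed. The question is whether growth of $H$ through the value $1$, together with such a symmetry, is enough for a solution to exist.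

Not only spheres occur. Let $Q$ be a positive definite diagonal matrix. On the ellipsoid $\{X^TQX=1\}$ the outer normal is $\nu=QX/|QX|$ and the second fundamental form is $Q/|QX|$ restricted to $\nu^\perp$. Since $\det(Q|_{\nu^\perp})=\det Q\cdot\langle Q^{-1}\nu,\nu\rangle=\det Q\cdot|QX|^{-2}$ there, we get $K=\det Q\,|QX|^{-(n+2)}$. So the ellipsoid solves the problem for $F(X)=\det Q\,(X^TQX)^2|QX|^{-(n+2)}$, for which $H$ is homogeneous of degree $2$. This $F$ is invariant under all sign changes of coordinates.

## 2. Invariant densities and the two theorems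

**Definition (fixed-point free).** A subgroup $G\subset O(n+1)$ is *fixed-point free* if for every $x\in\mathbb S^n$ there is $g\in G$ with $gx\ne x$. Equivalently, the only vector fixed by all of $G$ is $0$.

The requirement is only that no unit vector is fixed by the whole group; single elements may fix vectors. For example, $\{\pm1\}$ is fixed-point free. So is the group of matrices $\operatorname{diag}(\pm1,\pm1,\pm1)$ with determinant $1$ in $O(3)$: a unit vector has a nonzero coordinate, and some element flips it. The rotations of $\mathbb R^3$ about one axis are not, since they fix the axis.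

**Definition (invariance, radial graphs).** $F$ is $G$-invariant if $F(gX)=F(X)$ for all $g\in G$ and all $X$. A hypersurface $M$ is $G$-invariant if $gM=M$ for all $g\in G$. For a positive function $\rho$ on $\mathbb S^n$ the *radial graph* is $M=\{\rho(x)x:x\in\mathbb S^n\}$; it is $G$-invariant exactly when $\rho\circ g=\rho$ for all $g\in G$.

**Notation.** $|\mathbb S^n|$ is the area of $\mathbb S^n$, and $dx$, $d\nu$ denote its area element; $\omega_m$ is the volume of the unit ball of $\mathbb R^m$; $B_r$ is the closed ball of radius $r$ about $0$; and $H(X)=F(X)|X|^n$.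

**Theorem 1.** Let $n\ge2$, let $G\subset O(n+1)$ be fixed-point free, and let $F\in C^\infty(\mathbb R^{n+1}\setminus\{0\})$ be positive and $G$-invariant with
$$\limsup_{X\to0}H<1<\liminf_{X\to\infty}H. \tag{1}$$
Then there is a smooth positive $G$-invariant $\rho$ on $\mathbb S^n$ such that $M=\{\rho(x)x\}$ satisfies $K=F$ on $M$.

*Quantitative form.* Fix $\delta\in(0,\frac12)$ and $0<r_0<R_0$ with
$$H\le1-\delta\ \text{ on }0<|X|\le r_0,\qquad H\ge1+\delta\ \text{ on }|X|\ge R_0. \tag{2}$$
Put $C_0:=|\mathbb S^n|R_0$ and $t_0:=(C_0+1)/\omega_n$; since $|\mathbb S^n|\ge2\omega_n$, we have $t_0>R_0>r_0$. Let $H^*\ge1$ be an upper bound of $H$ on $\{r_0\le|X|\le t_0\}$. Then there is $s=s(n,\delta,r_0,R_0,H^*)>0$ such that, if $c_2\in(0,1+\delta]$ is a lower bound of $H$ on $\{|X|\ge s\}$, the solution can be chosen with $s\le\rho\le C_4(n,\delta,R_0,s,c_2)$.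

The inequality $|\mathbb S^n|\ge2\omega_n$ holds because $\int_{\mathbb S^n}\langle e,\nu\rangle_+\,d\nu=\omega_n$ for a unit vector $e$ (orthogonal projection maps the hemisphere onto a unit $n$-ball), so $2\omega_n=\int|\langle e,\nu\rangle|\,d\nu\le|\mathbb S^n|$.

**Theorem 2.**
(a) Theorem 1 holds for positive $F\in C^{k,\alpha}_{loc}(\mathbb R^{n+1}\setminus\{0\})$, $k\ge0$, $0<\alpha<1$, with $M\in C^{k+2,\alpha}$.
(b) Let $G\subset O(n+1)$ be any subgroup. The conclusion of Theorem 1 holds for all positive smooth $G$-invariant $F$ satisfying (1) if and only if $G$ is fixed-point free.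
(c) The constant $1$ and the strictness of both inequalities in (1) are optimal.

For $n=2$ and positive $G$-invariant $F\in C^{2+\alpha}(\mathbb R^3\setminus\{0\})$, existence under (1) is a result of Mikula (2006). The question posed in "An Introduction to Curvature in" (http://www.passhema.org/proceedings/2009/mikula09.pdf) is whether it holds for all $n\ge2$ and smooth $F$. Theorem 1 says that it does.

## 3. The curvature operator in logarithmic radial coordinates

**Step 1: compute the curvature of a radial graph.** This turns $K=F$ into a scalar equation on $\mathbb S^n$. Let $u\in C^2(\mathbb S^n)$, $\rho=e^u$, $M_u=\{e^{u(x)}x\}$, and let $\Omega_u$ be the enclosed body. Let $\sigma$ be the round metric, and write $x_i$ for the coordinate tangent vectors of $\mathbb S^n$ and $u_i,u_{ij}$ for covariant derivatives, so that $\nabla_i\nabla_jx=-\sigma_{ij}x$. With $X=e^ux$ we have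
$$X_i=e^u(x_i+u_ix),\qquad \langle X_i,X_j\rangle=e^{2u}(\sigma_{ij}+u_iu_j).$$
The vector $x-\nabla u$ is orthogonal to each $X_i$, because $\langle x_i+u_ix,\,x-\nabla u\rangle=-u_i+u_i=0$. So the outer unit normal is $\nu=(1+|\nabla u|^2)^{-1/2}(x-\nabla u)$, and
$$\langle X,\nu\rangle=\rho(1+|\nabla u|^2)^{-1/2}. \tag{3}$$
Differentiating once more,
$$\nabla_iX_j=e^u\big[u_i(x_j+u_jx)+u_{ij}x+u_jx_i-\sigma_{ij}x\big].$$
Its product with $x$ is $e^u(u_iu_j+u_{ij}-\sigma_{ij})$ and its product with $\nabla u$ is $2e^uu_iu_j$. (Using the connection of $\sigma$ here changes $\nabla_iX_j$ only by tangential terms.) So the second fundamental form $-\langle\nabla_iX_j,\nu\rangle$ is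
$$\rho(1+|\nabla u|^2)^{-1/2}A[u],\qquad A[u]:=\sigma+\nabla u\otimes\nabla u-\nabla^2u .$$
Since $\det(\sigma+\nabla u\otimes\nabla u)=(1+|\nabla u|^2)\det\sigma$, dividing determinants gives, when $A[u]>0$,
$$\log(K\rho^n)=\Phi(u):=\log\frac{\det A[u]}{\det\sigma}-\frac{n+2}2\log(1+|\nabla u|^2). \tag{4}$$
So $K=F$ on $M_u$ reads $\Phi(u)=\log H(e^{u}x)$. The operator $\Phi$ contains $\nabla u$ and $\nabla^2u$ but not $u$ itself, it decreases when $\nabla^2u$ increases, it commutes with isometries of the sphere, and $\Phi(\text{const})=0$.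

**Step 2: a comparison at touching points.** This replaces all explicit barriers below. At a maximum point of $u_1-u_2$ we have $\nabla u_1=\nabla u_2$ and $\nabla^2u_1\le\nabla^2u_2$, hence $A[u_1]\ge A[u_2]$. If both are positive, then
$$\Phi(u_1)\ge\Phi(u_2)\quad\text{at a maximum point of }u_1-u_2. \tag{5}$$

**Step 3: positive curvature means convex.** This lets us use support functions and the Gauss map. Call $u$ *admissible* if $u\in C^\infty(\mathbb S^n)$ and $A[u]>0$. By Hadamard's theorem, $\Omega_u$ is then strictly convex and its Gauss map is a diffeomorphism onto $\mathbb S^n$. Moreover, if $M_u$ is a smooth closed radial graph with $K>0$, then $u$ is admissible. Indeed, all principal curvatures are positive at a point farthest from $0$, none of them can vanish anywhere since $K\neq0$, and $M_u$ is connected.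

**Proof of Theorem 2(b).** The "if" part is Theorem 1, proved below. For "only if", suppose that $gx_0=x_0$ for all $g\in G$ and some $x_0\in\mathbb S^n$. Then $F(X)=2+\tanh\langle X,x_0\rangle$ is smooth with values in $(1,3)$. It is $G$-invariant, as $\langle gX,x_0\rangle=\langle X,g^{-1}x_0\rangle=\langle X,x_0\rangle$, and $H\to0$ at $0$, $H\to\infty$ at infinity. By Step 3, a closed radial graph with $K=F$ bounds a strictly convex body whose Gauss map is a diffeomorphism, so the computation of Section 1 applies and gives a contradiction. No such $M$ exists, $G$-invariant or not. $\square$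

**Proof of Theorem 2(c).** Let $M_u$ be a closed radial graph with $K=F>0$, so $A[u]>0$. At a maximum point of $u$, $\nabla u=0$ and $A[u]\ge\sigma$, so $H=K\rho^n\ge1$ there. At a minimum point, $0<A[u]\le\sigma$, so $H\le1$ there. Hence no $M$ exists if $H<1$ everywhere or $H>1$ everywhere. In particular $F=(1\pm\varepsilon)|X|^{-n}$ with $0<\varepsilon<1$ admit none, so neither constant $1$ can be replaced by a weaker one. Next, $H=1+\frac{|X|^2}{1+|X|^2}$ exceeds $1$ everywhere, with limit $1$ at $0$ and $2$ at infinity. And $H=\frac12+\frac12\frac{|X|^2}{1+|X|^2}$ is below $1$ everywhere, with limit $\frac12$ at $0$ and $1$ at infinity. Neither admits a solution, so neither strict inequality can be relaxed to "$\le$" or "$\ge$". All these $F$ are radial, hence invariant under every $G$. $\square$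

## 4. The sign of the linearization, and long thin bodies on energy levels

The equation is $\Phi(u)-\log H(e^ux)=0$. A sensible first attempt is the continuity method: deform $H$ to a simple function, bound solutions by comparison with spheres, and use the implicit function theorem. Both ingredients fail.

*Bounds.* By the proof of Theorem 2(c), $H\ge1$ at the farthest point and $H\le1$ at the nearest point. Under (2) this says $\max\rho>r_0$ and $\min\rho<R_0$, which bounds neither $\max\rho$ from above nor $\min\rho$ from below. (If instead $H>1$ for $|X|\le r_0$ and $H<1$ for $|X|\ge R_0$, the same two facts would give $r_0<\rho<R_0$. Our conditions point the other way.)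

*Linearization.* Take $H=|X|^p$ with $p>0$ and the solution $u=0$. Since $A[\varphi]=\sigma-\nabla^2\varphi+O(|\nabla\varphi|^2)$, the linearized operator at $0$ is $\varphi\mapsto-\Delta\varphi-p\varphi$. The eigenvalues of $-\Delta$ on $\mathbb S^n$ are $l(l+n-1)$. For $p=n$, which means $F\equiv1$, the kernel consists of the functions $\langle a,x\rangle$; these are the shifts of Section 1, and a fixed-point free $G$ excludes them, since $\langle a,x\rangle$ is $G$-invariant only if $a$ is fixed. But for $p=2(n+1)$ the kernel consists of the spherical harmonics of degree $2$, which are even, so for $G=\{\pm1\}$ the implicit function theorem is not available even among invariant functions.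

A second sensible attempt is variational. For a convex body $\Omega$ let $h_\Omega(\nu)=\max_{X\in\Omega}\langle X,\nu\rangle$ be its support function. For example, the ball of radius $r$ about $a$ has $h=r+\langle a,\nu\rangle$. Put
$$I(\Omega)=\int_{\mathbb S^n}h_\Omega\,d\nu-\int_\Omega F\,dX. \tag{6}$$
We shall see in Section 6 that its derivative in the direction $\varphi$ at an admissible $u$ is $\int(K-F)\rho^{n+1}\varphi\,dx$, so critical points are solutions. For $H=|X|^p$, $p>0$,
$$I(B_r)=|\mathbb S^n|\Big(r-\frac{r^{p+1}}{p+1}\Big),$$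
which rises from $0$, has its maximum at the solution $r=1$, and tends to $-\infty$. This is a mountain pass, so we should look for a critical point at a min-max level. The difficulty is compactness. Let $G=\{\pm1\}$, fix a level $c>0$, and let $\Omega_{L,\varepsilon}$ be the spheroid with semi-axis $L$ along a unit vector $e$ and semi-axes $\varepsilon\le L$ in the orthogonal directions. As $\varepsilon\to0$, its support function tends uniformly to $L|\langle e,\nu\rangle|$ and $\int_\Omega F\,dX\to0$ (in polar coordinates this is $\int\int_0^{\rho(x)}H(\tau x)\,d\tau\,dx$ with $\rho\to0$ almost everywhere, $\rho\le L$, and $H$ bounded on $B_L$). So $I(\Omega_{L,\varepsilon})\to2\omega_nL$, which exceeds $c$ when $L$ is large. For $\varepsilon=L$ and $L$ large, $I(B_L)<0$ by (2) (Lemma 5 below). By continuity some $\varepsilon$ gives $I(\Omega_{L,\varepsilon})=c$. Hence each level set $\{I=c\}$, $c>0$, contains arbitrarily long invariant bodies, and the energy level alone gives no size bound. This is the exact point at which the variational approach stops.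

What gets past it is an order relation. The path of balls $B_r$ is *nested*. We shall lower the energy not by an arbitrary descent but by an iteration that preserves inclusion, applied to all balls at once. Suppose a body produced in this way is very long. Then by continuity some smaller member of the same nested family has size exactly $t_0$. This member also has energy at most $C_0$, and that forces it to be fat. The long body contains it, so it contains a fixed ball.

## 5. An elliptic equation with the favorable sign

The iteration will solve, at each step, an equation in which a large multiple of $u$ with the good sign has been added.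

**Lemma 3.** For $\gamma\in C^\infty(\mathbb S^n)$ and $\kappa>0$ there is a unique admissible $u$ with
$$\Phi(u)+\kappa u=\gamma. \tag{7}$$
If $\Phi(u_i)+\kappa u_i=\gamma_i$ for $i=1,2$, then $\max(u_1-u_2)\le\kappa^{-1}\max(\gamma_1-\gamma_2)$. If $\gamma$ is $G$-invariant, so is $u$.

*Proof.*

**Step 1: comparison, uniqueness, invariance.** At a maximum point of $u_1-u_2$, (5) gives $\kappa(u_1-u_2)=\gamma_1-\gamma_2-(\Phi(u_1)-\Phi(u_2))\le\gamma_1-\gamma_2$. This is the comparison, and it implies uniqueness. If $\gamma\circ g=\gamma$, then $u\circ g$ solves the same equation, so $u\circ g=u$.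

**Step 2: openness.** For existence we solve $\Phi(u)+\kappa u=\tau\gamma$ for $\tau\in[0,1]$, starting from $u=0$ at $\tau=0$; this step shows that the set of solvable $\tau$ is open. The set $\{A[u]>0\}$ is open in $C^{2,\alpha}$. The linearized operator there is $\varphi\mapsto-a^{ij}\varphi_{ij}+b^i\varphi_i+\kappa\varphi$ with $(a^{ij})=A[u]^{-1}>0$. If it annihilates $\varphi$, then at a maximum point $-a^{ij}\varphi_{ij}\ge0$ and $\varphi_i=0$, so $\kappa\varphi\le0$ there; likewise $\varphi\ge0$ at a minimum point. So the operator is injective, and by linear Schauder theory it is an isomorphism $C^{2,\alpha}\to C^{0,\alpha}$. The implicit function theorem applies. Solutions in $C^{2,\alpha}$ with $A[u]>0$ are smooth by Schauder theory.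

**Step 3: bounds on $u$ and $\nabla u$, uniform in $\tau$.** Comparing with the solution $0$ of the problem with right side $0$ gives $|u|\le m:=\|\gamma\|_\infty/\kappa$. The body $\Omega_u$ is convex with $B_{e^{-m}}\subset\Omega_u\subset B_{e^m}$, so $S:=\langle X,\nu\rangle$, the value of the support function at the normal of $X$, lies in $[e^{-m},e^m]$. By (3), $(1+|\nabla u|^2)^{1/2}=\rho/S\le e^{2m}$.

**Step 4: an upper bound on the principal curvatures, uniform in $\tau$.** By (4), $\log K=\psi(X)$ on $M_u$ with $\psi(X)=\tau\gamma(X/|X|)-(n+\kappa)\log|X|$, and $\psi$ is bounded in $C^2$ on $e^{-m}\le|X|\le e^m$. Now work on $M=M_u$ with its induced metric; let $\nabla$ be its connection, $h_{ij}>0$ the second fundamental form, $(b^{ij})=(h_{ij})^{-1}$, $\mathcal H=\operatorname{tr}h$. Then $\nabla_i\nabla_jX=-h_{ij}\nu$ and $\nabla_i\nu=h_i^lX_l$. So $\nabla_iS=h_i^l\langle X,X_l\rangle$, and by the Codazzi equations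
$$\nabla_i\nabla_jS=\langle X,X_l\rangle\nabla^lh_{ij}+h_{ij}-S\,h_i^lh_{lj},\qquad b^{ij}\nabla_i\nabla_jS=\langle X,X_l\rangle\nabla^l\psi+n-S\mathcal H, \tag{8}$$
where we used $b^{ij}\nabla^lh_{ij}=\nabla^l\log\det(h_i^j)=\nabla^l\psi$.

Let $\log\lambda_{\max}-\log S$ attain its maximum over $M$ at $X_0$, where $\lambda_{\max}$ is the largest principal curvature. Take an orthonormal frame $e_1,\dots,e_n$ of principal directions at $X_0$ with $h_{11}=\lambda_{\max}$. Since $\lambda_{\max}$ need not be smooth, extend $e_1$ by parallel transport along geodesics from $X_0$ to a unit field $\xi$. As $h(\xi,\xi)\le\lambda_{\max}$ with equality at $X_0$, the smooth function $\log h(\xi,\xi)-\log S$ has a local maximum at $X_0$. Along each geodesic from $X_0$ the field $\xi$ is parallel, so $\nabla\xi=0$ and $\nabla_i\nabla_i\xi=0$ at $X_0$, and the pure second derivatives of $h(\xi,\xi)$ at $X_0$ are $\nabla_i\nabla_ih_{11}$.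

We exchange derivatives. By Codazzi, $\nabla_i\nabla_ih_{11}=\nabla_i\nabla_1h_{1i}$ and $\nabla_1\nabla_ih_{1i}=\nabla_1\nabla_1h_{ii}$. For $i\ne1$ the commutator of $\nabla_i$ and $\nabla_1$ on $h$, evaluated on $(e_1,e_i)$, is $-h(R(e_i,e_1)e_1,e_i)-h(e_1,R(e_i,e_1)e_i)$. The Gauss equation $R(Y,Z)V=h(Z,V)\,\mathcal W Y-h(Y,V)\,\mathcal WZ$, with $\mathcal W$ the shape operator, gives $R(e_i,e_1)e_1=h_{11}h_{ii}e_i$ and $R(e_i,e_1)e_i=-h_{ii}h_{11}e_1$. So (no summation; for $i=1$ it is trivial)
$$\nabla_i\nabla_ih_{11}=\nabla_1\nabla_1h_{ii}+h_{ii}h_{11}^2-h_{ii}^2h_{11}. \tag{9}$$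
Differentiating $\log\det(h_i^j)=\psi$ twice in the direction $e_1$ gives
$$b^{ij}\nabla_1\nabla_1h_{ij}=\nabla_1\nabla_1\psi+\sum_{i,j}\frac{(\nabla_1h_{ij})^2}{h_{ii}h_{jj}}. \tag{10}$$
Divide (9) by $h_{ii}h_{11}$, sum over $i$, insert (10), and subtract the squares of first derivatives that come from the logarithm:
$$\sum_i\frac{\nabla_i\nabla_i\log h(\xi,\xi)}{h_{ii}}=\frac{\nabla_1\nabla_1\psi}{h_{11}}+\frac1{h_{11}}\sum_{i,j}\frac{(\nabla_1h_{ij})^2}{h_{ii}h_{jj}}+nh_{11}-\mathcal H-\sum_i\frac{(\nabla_ih_{11})^2}{h_{ii}h_{11}^2}.$$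
In the double sum keep only $j=1$. Since $\nabla_1h_{i1}=\nabla_ih_{11}$, these terms equal the last sum, so the two together are nonnegative. Moreover
$$-b^{ij}\nabla_i\nabla_j\log S=-S^{-1}b^{ij}\nabla_i\nabla_jS+S^{-2}b^{ij}\nabla_iS\nabla_jS\ge-S^{-1}b^{ij}\nabla_i\nabla_jS .$$
At the local maximum the sum of the two expressions is $\le0$, so with (8)
$$0\ge\frac{\nabla_1\nabla_1\psi}{h_{11}}+nh_{11}-\mathcal H-\frac{\langle X,X_l\rangle\nabla^l\psi+n}{S}+\mathcal H\ge nh_{11}-C\Big(1+\frac1{h_{11}}\Big).$$
The terms $\mathcal H$ cancel, and in the last inequality we used $\nabla_1\nabla_1\psi=D^2\psi(X_1,X_1)-h_{11}D\psi(\nu)\ge-C(1+h_{11})$. So $h_{11}(X_0)\le C$, and since $S$ lies between positive constants, $\lambda_{\max}\le C$ on all of $M$, with a larger $C$ independent of $\tau$. As $K\ge c>0$, every principal curvature is at least $c/C^{n-1}$. Therefore the eigenvalues of $A[u]$ relative to $\sigma$ lie between two positive constants independent of $\tau$.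

**Step 5: closedness.** Now $u$ is bounded in $C^2$. The function $\bar u=-u$ solves
$$\log\frac{\det(\sigma+\nabla\bar u\otimes\nabla\bar u+\nabla^2\bar u)}{\det\sigma}-\frac{n+2}2\log(1+|\nabla\bar u|^2)-\kappa\bar u=\tau\gamma,$$
which is uniformly elliptic on the range of the solutions and, for fixed gradient, concave in $\nabla^2\bar u$, being $\log\det$ of an affine function. The Evans–Krylov interior estimate (Gilbarg–Trudinger, Section 17.4) bounds $u$ in $C^{2,\alpha}$ for some $\alpha>0$. If $\tau_j\to\tau$, a subsequence of the solutions converges in $C^2$ to a solution in $C^{2,\alpha}$ with $A[u]>0$, by the lower bound of Step 4, and it is smooth. So the set of solvable $\tau$ is closed; being open and nonempty, it is $[0,1]$. $\square$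

## 6. The energy, its subgradient, and symmetric bodies

**Fixing constants.** By (1) we can choose $\delta,r_0,R_0$ as in (2); $C_0,t_0,H^*$ are as in Theorem 1. Put
$$c_*:=\delta\,\omega_nr_0,\qquad s'(a,t):=\frac{\omega_{n+1}(a/|\mathbb S^n|)^{n+1}}{(n+2)\,\omega_n\,t^n},\qquad s:=\min\Big\{s'\Big(\frac1{H^*},t_0\Big),\,s'\Big(\frac{c_*}{6H^*},t_0\Big)\Big\}. \tag{11}$$
So $s$ depends only on $n,\delta,r_0,R_0,H^*$. Let $c_2\in(0,1+\delta]$ be a lower bound of $H$ on $\{|X|\ge s\}$; it exists because $H$ is positive and continuous and $H\ge1+\delta$ for $|X|\ge R_0$.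

**Step 1: cut off $H$ near $0$ and infinity.** The iteration needs $\log H$ and its radial derivative to be bounded. Let $0<q_0\le\min(r_0,s)$ and $\Lambda\ge t_0$. Take smooth radial cutoffs $\chi_0,\chi_1$ with values in $[0,1]$ such that $\chi_0=0$ for $|X|\le q_0/2$ and $\chi_0=1$ for $|X|\ge\frac34q_0$; $\chi_1=1$ for $|X|\le\frac32\Lambda$ and $\chi_1=0$ for $|X|\ge2\Lambda$. Let
$$\tilde H=\begin{cases}\chi_0H+(1-\chi_0)(1-\delta),&|X|\le q_0,\\ H,&q_0\le|X|\le\Lambda,\\ \chi_1H+(1-\chi_1)(1+\delta),&|X|\ge\Lambda.\end{cases}$$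
Then $\tilde H$ is smooth, positive and $G$-invariant. It satisfies (2), since we only mix $H\le1-\delta$ with $1-\delta$ where $|X|\le q_0\le r_0$, and $H\ge1+\delta$ with $1+\delta$ where $|X|\ge\Lambda>R_0$. Also $\tilde H\le H^*$ on $B_{t_0}\setminus\{0\}$ (on $|X|\le r_0$ it is at most $1-\delta<H^*$), and $\tilde H\ge c_2$ on $|X|\ge s$, because $q_0\le s$ and $c_2\le1+\delta$. Let $\tilde F=\tilde H|X|^{-n}$ and
$$f(x,u)=\log\tilde H(e^ux),\qquad p(x,u)=e^{f+u}=\tilde H(e^ux)e^u=\tilde F(e^ux)e^{(n+1)u}. \tag{12}$$
Since $\tilde H$ is constant for $|X|\le q_0/2$ and for $|X|\ge2\Lambda$, the numbers $f_\infty=\sup|f|$, $C_f=\sup|f_u|$ and $C_2=1+C_f$ are finite. They depend on $q_0,\Lambda$, but $s$ does not, and neither will the constant $C_4$. That is what allows us to remove the cutoff at the end.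

**Step 2: define the energy on continuous functions.** For $u\in C(\mathbb S^n)$ let
$$h_u(\nu)=\max_xe^{u(x)}\langle x,\nu\rangle,\quad W(u)=\int h_u\,d\nu,\quad m(u)=\int_{\mathbb S^n}\int_0^{e^{u(x)}}\tilde H(\tau x)\,d\tau\,dx,\quad I=W-m.$$
If $\Omega_u$ is convex, $h_u$ is its support function, and polar coordinates give $m(u)=\int_{\Omega_u}\tilde F\,dX$, so $I$ is (6) for $\tilde F$. $I$ is continuous on $C(\mathbb S^n)$, since $|h_u-h_v|\le\max|e^u-e^v|$ and $\tilde H$ is bounded. Write $L(u)=\max e^u$. Clearly $h_u(\nu)\ge e^{u(\nu)}>0$. If $u$ is maximal at $e$, then $h_u(\nu)\ge L(u)\langle e,\nu\rangle_+$. Integrating,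
$$W(u)\ge\omega_nL(u),\qquad W(u)\ge\int e^u\,dx. \tag{13}$$

**Step 3: the Gauss map as a change of variables.** For admissible $u$ put $E(u)=e^{\Phi(u)+u}=K\rho^{n+1}$. Let $d\mu$ be the area element of $M_u$, and evaluate $h_u$ at the normal of the point in question. Comparing volumes of thin cones from the origin, $h_u\,d\mu=\rho^{n+1}dx$; and $K\,d\mu=d\nu$. Hence
$$E(u)\,dx=h_u\,d\nu,\qquad\int E(u)\,dx=W(u),\qquad\int\frac{E(u)}{h_u}\,dx=|\mathbb S^n|. \tag{14}$$

**Lemma 4.** For admissible $u$ and $z\in C(\mathbb S^n)$: $\;W(z)\ge W(u)+\int E(u)(z-u)\,dx$.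

*Proof.* Let $x(\nu)$ be the direction of the point of $M_u$ with normal $\nu$, so $h_u(\nu)=e^{u(x(\nu))}\langle x(\nu),\nu\rangle$. Testing the maximum in $h_z$ with $x(\nu)$,
$$h_z(\nu)\ge e^{z(x(\nu))}\langle x(\nu),\nu\rangle=h_u(\nu)e^{(z-u)(x(\nu))}\ge h_u(\nu)\big(1+(z-u)(x(\nu))\big).$$
Integrate over $\nu$ and use (14). $\square$

As announced, the lemma gives the derivative of $I$. For smooth $\varphi$ and small $t>0$, apply it at $u$ with $z=u+t\varphi$ and at $u+t\varphi$ with $z=u$: $t\int E(u)\varphi\le W(u+t\varphi)-W(u)\le t\int E(u+t\varphi)\varphi$. So the derivative of $W$ is $\int E(u)\varphi\,dx$, that of $m$ is $\int p(x,u)\varphi\,dx$, and $E-p=(K-\tilde F)\rho^{n+1}$.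

**Lemma 5 (mountain-pass geometry).** Write $I(B_r)$ for $I(\log r)$.
(i) $I(B_r)\le C_0$ for all $r>0$, and $I(B_{R_1})<0$ for $R_1:=R_0(1+2/\delta)$.
(ii) If $L(u)\le r_0$, then $I(u)\ge\delta W(u)>0$. If $L(u)=r_0$, then $I(u)\ge c_*$.

*Proof.* (i) $I(B_r)=\int_0^r\int(1-\tilde H(\tau x))\,dx\,d\tau$. The integrand is below $1$ always and at most $-\delta$ for $\tau\ge R_0$. So $I(B_r)\le|\mathbb S^n|R_0=C_0$, and $I(B_{R_1})\le|\mathbb S^n|(R_0-\delta(R_1-R_0))=-|\mathbb S^n|R_0<0$. (ii) If $L(u)\le r_0$, then $\tilde H\le1-\delta$ on the whole domain of integration, so $m(u)\le(1-\delta)\int e^u\,dx\le(1-\delta)W(u)$ by (13). If $L(u)=r_0$, then moreover $W(u)\ge\omega_nr_0$. $\square$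

The preceding argument for (i) applies verbatim to the original $F$, which is how it was used in Section 4.

**Lemma 6 (a symmetric body that is not small contains a ball).** Let $\Omega\subset B_t$ be a $G$-invariant convex body with $0$ in its interior, with radial function $\rho$ and $\int\rho\,dx\ge a>0$. Then $B_{s'(a,t)}\subset\Omega$.

*Proof.* The centroid of $\Omega$ is fixed by $G$, hence is $0$. Let $h$ be the support function. We first show that $b:=h(-\nu)\le(n+1)h(\nu)$ for each $\nu\in\mathbb S^n$, so that $\Omega$ cannot extend far to one side of $0$ only. Put $d=n+1$, $a':=h(\nu)$, and take $q\in\Omega$ with $\langle q,\nu\rangle=-b$. In polar coordinates about $q$, $\Omega=\{q+\tau\omega:0\le\tau\le R(\omega)\}$ up to a null set. Wherever $R(\omega)>0$ we have $\langle\omega,\nu\rangle\ge0$ and $R(\omega)\langle\omega,\nu\rangle\le a'+b$, because $-b\le\langle X,\nu\rangle\le a'$ on $\Omega$. Since the centroid is $0$,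
$$b\,\mathrm{vol}\,\Omega=\int_\Omega\langle X-q,\nu\rangle\,dX=\frac1{d+1}\int R^{d+1}\langle\omega,\nu\rangle\,d\omega\le\frac{a'+b}{d+1}\int R^d\,d\omega=\frac{d(a'+b)}{d+1}\,\mathrm{vol}\,\Omega .$$
So $b\le d\,a'$, as claimed. If $h(\nu)=\varepsilon$, then $\Omega$ lies in $B_t$ and in a slab of width at most $(n+2)\varepsilon$ orthogonal to $\nu$, so $\mathrm{vol}\,\Omega\le(n+2)\varepsilon\,\omega_nt^n$. On the other hand, by Jensen's inequality and $|\mathbb S^n|=(n+1)\omega_{n+1}$, $\mathrm{vol}\,\Omega=\frac1{n+1}\int\rho^{n+1}dx\ge\omega_{n+1}(a/|\mathbb S^n|)^{n+1}$. Hence $h(\nu)=\varepsilon\ge s'(a,t)$ for every $\nu$. $\square$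

For a unit ball centered at $a$ with $|a|<1$, $h$ in the direction $-a/|a|$ is $1-|a|$, which can be arbitrarily small. So the centroid argument is indispensable here.

## 7. An implicit iteration that preserves order and lowers the energy

For $\kappa\ge\max(C_f,1)$ and admissible $v$ let $u=T_\kappa v$ be the admissible solution, given by Lemma 3, of
$$\Phi(u)+\kappa u=f(x,v)+\kappa v. \tag{15}$$
A fixed point of $T_\kappa$ is a solution of $K=\tilde F$. To see what $T_\kappa$ does, let $H$ be radial and ignore the cutoff. Constants go to constants: $T_\kappa\log r=\log r'$ with $r'=r\,H(r)^{1/\kappa}$. So spheres with $H<1$ shrink and spheres with $H>1$ grow. For $H=|X|^p$ with $0<p\le\kappa$, $\log r'=(1+p/\kappa)\log r$, and the solution $r=1$ is repelling. This is why in Section 8 the starting ball has to be chosen at the threshold between shrinking and growing.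

**Lemma 7.** Let $\kappa\ge\max(C_f,1)$, let $v,v_1,v_2$ be admissible, $u=T_\kappa v$, $w=u-v$, and $N(v):=\|f(\cdot,v)-\Phi(v)\|_\infty$.
(i) $v_1\le v_2$ implies $T_\kappa v_1\le T_\kappa v_2$; $\|T_\kappa v_1-T_\kappa v_2\|_\infty\le(1+C_f/\kappa)\|v_1-v_2\|_\infty$; and $T_\kappa$ preserves $G$-invariance.
(ii) If $v\le\log r$ with $r\le r_0$, then $T_\kappa v\le\log r$.
(iii) $\|w\|_\infty\le N(v)/\kappa$ and $N(u)\le(1+C_f/\kappa)N(v)$.

*Proof.* (i) As a function of $v$, the right side of (15) is nondecreasing (since $\kappa\ge C_f$) and Lipschitz with constant $\kappa+C_f$; apply the comparison in Lemma 3. If $v$ is $G$-invariant, so is $f(\cdot,v)$. (ii) The right side of (15) is at most $\log(1-\delta)+\kappa\log r<\kappa\log r=\Phi(\log r)+\kappa\log r$; compare. (iii) $u$ solves (7) with $\gamma=f(\cdot,v)+\kappa v$ and $v$ solves it with $\gamma=\Phi(v)+\kappa v$. The two right sides differ by at most $N(v)$, which gives the first bound. By (15), $f(x,u)-\Phi(u)=f(x,u)-f(x,v)+\kappa w$, so $N(u)\le(C_f+\kappa)\|w\|_\infty\le(1+C_f/\kappa)N(v)$.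 $\square$

**Lemma 8 (energy decrease).** Let $u=T_\kappa v$, $w=u-v$, and suppose $\kappa-1\ge4C_2$ and $\|w\|_\infty\le1/(4C_2)$. With $y:=(\kappa-1)w$,
$$E(u)=p(x,v)e^{-y}, \tag{16}$$
$$I(u)-I(v)\le-\frac{D}{2(\kappa-1)},\qquad D:=\int p(x,v)\,y(1-e^{-y})\,dx\ge0. \tag{17}$$

By (16), $D=\int(p-E)\log(p/E)\,dx$ with $p=p(x,v)$ and $E=E(u)$. So $D$ measures the failure of $E(u)=p(x,v)$, which is the equation $K=\tilde F$ with the two sides evaluated at consecutive iterates.

*Proof.* By (15), $\Phi(u)+u=f(x,v)-\kappa w+v+w=f(x,v)+v-(\kappa-1)w$, and exponentiating gives (16). Lemma 4 with $z=v$ gives $W(u)-W(v)\le\int E(u)w\,dx$.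

Next we bound $m(u)-m(v)=\int\int_v^up(x,t)\,dt\,dx$ from below, using $|\partial_u\log p|=|f_u+1|\le C_2$. Where $w\ge0$, the inner integral is at least $p(x,v)\int_0^we^{-C_2t}dt\ge p(x,v)(w-C_2w^2)$. Where $w<0$, it is at least $-p(x,v)\int_0^{|w|}e^{C_2t}dt\ge-p(x,v)(|w|+C_2w^2)$, since $e^a-1\le a+a^2$ for $0\le a=C_2|w|\le1$. In both cases the bound is $p(x,v)(w-C_2w^2)$. With (16),
$$I(u)-I(v)\le-\int p(x,v)\big[w(1-e^{-y})-C_2w^2\big]dx .$$
It remains to see that $C_2w^2\le\frac12w(1-e^{-y})$. If $y<0$, then $w(1-e^{-y})=|w|(e^{|y|}-1)\ge|w||y|=(\kappa-1)w^2\ge2C_2w^2$. If $0\le y\le1$, then $1-e^{-y}\ge y/2=(\kappa-1)w/2\ge2C_2w$. If $y\ge1$, then $1-e^{-y}\ge\frac12\ge2C_2w$. $\square$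

## 8. A nested family and the threshold radius

**Step 1: choose the parameters so that all steps are admissible and infinitely much decrease is available.** The bound on $N$ in Lemma 7(iii) may grow along the iteration, so we let $\kappa$ grow too, but only linearly, so that $\sum1/\kappa_k$ diverges. Fix
$$A\ge\max\Big\{1+4C_2,\ \frac4{\log(1+\delta)}\Big\},\qquad\kappa_k:=A(1+f_\infty+k)\quad(k\ge0).$$
For $r\in(0,R_1]$ let $u_0^r=\log r$, $u_{k+1}^r=T_{\kappa_k}u_k^r$, and $\Omega_k^r=\Omega_{u_k^r}$. We claim $N(u_k^r)\le f_\infty+k$. For $k=0$ this holds since $\Phi(\log r)=0$. Inductively, as $C_f\le A$,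
$$N(u_{k+1}^r)\le N(u_k^r)+\frac A{\kappa_k}(f_\infty+k)\le f_\infty+k+1 .$$
By Lemma 7(iii), for all $r$ and $k$,
$$\|u_{k+1}^r-u_k^r\|_\infty\le\frac{f_\infty+k}{\kappa_k}\le\frac1A\le\frac1{4C_2}, \tag{18}$$
and $\kappa_k-1\ge A-1\ge4C_2$. So Lemma 8 applies at every step. All $u_k^r$ are admissible and $G$-invariant, and for each $k$:

- $\Omega_k^r$ is nondecreasing in $r$, and $r\mapsto u_k^r\in C(\mathbb S^n)$ is continuous (Lemma 7(i));
- $L(u_k^r)\le r$ for $r\le r_0$ (Lemma 7(ii));
- $I(u_{k+1}^r)\le I(u_k^r)$, and in particular $I(u_k^r)\le I(B_r)\le C_0$ (Lemmas 8 and 5(i)).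

**Step 2: choose a starting radius whose energy never drops below $c_*$.** This is the min-max step. Fix $k$. Since $I(u_k^{R_1})\le I(B_{R_1})<0$, Lemma 5(ii) gives $L(u_k^{R_1})>r_0$, while $L(u_k^{r_0})\le r_0$. By continuity some $r\in[r_0,R_1]$ has $L(u_k^r)=r_0$, and then $I(u_k^r)\ge c_*$. So the sets $\{r\in[r_0,R_1]:I(u_k^r)\ge c_*\}$ are nonempty and compact, and they decrease in $k$. Let $\hat r$ be in their intersection, and write $u_k=u_k^{\hat r}$, $\Omega_k=\Omega_{u_k}$. Then
$$c_*\le I(u_k)\le C_0\quad\text{for all }k. \tag{19}$$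

**Step 3: find steps with vanishing defect.** Let $D_k$ be the quantity $D$ of the step from $u_k$ to $u_{k+1}$. Summing (17) and using (19), $\sum_kD_k/(2(\kappa_k-1))\le C_0$. Since $\sum1/\kappa_k=\infty$, $D_k\to0$ along a subsequence. From now on $k$ runs through this subsequence, and we write $v=u_k$, $u=u_{k+1}$, $\rho_v=e^v$, $\rho_u=e^u$, with $w,y,D$ as in Lemma 8. By (18), $e^{|w|}\le e^{1/A}\le3$.

## 9. A ball inside: nestedness

**Proposition 9.** $B_s\subset\Omega_k$ for all large $k$ in the subsequence.

*Proof.* We distinguish whether $\Omega_k$ is long, in which case nestedness is used, or short, in which case the energy alone suffices.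

**Case $L(v)\ge t_0$.** Since $L(u_k^{r_0})\le r_0<t_0\le L(u_k^{\hat r})$, continuity gives $r'\in[r_0,\hat r]$ with $L(u_k^{r'})=t_0$. This body is in the same nested family, so also $I(u_k^{r'})\le C_0$, and (13) yields
$$m(u_k^{r'})=W(u_k^{r'})-I(u_k^{r'})\ge\omega_nt_0-C_0=1 .$$
As $\Omega_k^{r'}\subset B_{t_0}$ and $\tilde H\le H^*$ there, the radial function of $\Omega_k^{r'}$ satisfies $\int\rho\,dx\ge1/H^*$. By Lemma 6 and nestedness, $B_s\subset\Omega_k^{r'}\subset\Omega_k$.

**Case $L(v)<t_0$.** By (14) and (19), $\int E(u)\,dx=W(u)\ge I(u)\ge c_*$. We compare $E(u)$ with $p=p(x,v)$ by (16). Where $y\ge-1$, $E(u)\le e\,p$. Where $y<-1$,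
$$E(u)=p+p(e^{|y|}-1)\le p+p\,|y|(e^{|y|}-1)=p+p\,y(1-e^{-y}).$$
So $c_*\le e\int p(x,v)\,dx+D$. For large $k$, $D\le c_*/2$, hence $\int p(x,v)\,dx\ge c_*/(2e)\ge c_*/6$. Since $\rho_v<t_0$, $p(x,v)=\tilde H\rho_v\le H^*\rho_v$, so $\int\rho_v\,dx\ge c_*/(6H^*)$, and Lemma 6 with $t=t_0$ gives $B_s\subset\Omega_k$. $\square$

## 10. A ball outside: normals confined to a band

**Proposition 10.** There is $C_4=C_4(n,\delta,R_0,s,c_2)$ such that $L':=L(u_{k+1})\le C_4$ for all large $k$ in the subsequence.

*Proof.* The plan is to estimate $\int E(u)\,dx$ over the part of the sphere where the body is within distance of order $R_0$. It is bounded below because that part is not small. It is small if the body is long, because then the normals there lie in a thin band.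

**Step 1: away from a small set, $E(u)$ is not much below $p(x,v)$.** By Proposition 9, $\rho_v\ge s$, so $p(x,v)=\tilde H\rho_v\ge c_2s$. Let $\eta=\frac14\log(1+\delta)<1$ and $\mathrm{Bad}=\{y\ge\eta\}$. Since $y(1-e^{-y})$ increases for $y>0$, $|\mathrm{Bad}|\le D/(c_2s\,\eta(1-e^{-\eta}))\to0$. Off $\mathrm{Bad}$, $E(u)\ge e^{-\eta}p(x,v)$ by (16).

**Step 2: the set where $\rho_v<R_0$ is not small.** At a point $X=\rho_u(x)x$ with normal $\nu$, $h_u=\langle X,\nu\rangle\le\rho_u$. So on $\{\rho_v\ge R_0\}\setminus\mathrm{Bad}$, where $\tilde H\ge1+\delta$,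
$$\frac{E(u)}{h_u}\ge e^{-\eta}(1+\delta)\frac{\rho_v}{\rho_u}\ge e^{-\eta-1/A}(1+\delta)\ge(1+\delta)^{1/2},$$
because $1/A\le\frac14\log(1+\delta)$. Since $\int E(u)/h_u\,dx=|\mathbb S^n|$ by (14), $|\{\rho_v\ge R_0\}|\le(1+\delta)^{-1/2}|\mathbb S^n|+|\mathrm{Bad}|$. So for large $k$ the set $S':=\{\rho_v<R_0\}\setminus\mathrm{Bad}$ satisfies, using $e^{-\eta}\ge\frac13$,
$$|S'|\ge c_3:=\tfrac12|\mathbb S^n|\big(1-(1+\delta)^{-1/2}\big),\qquad\int_{S'}E(u)\,dx\ge\tfrac13c_2c_3s. \tag{20}$$

**Step 3: normals at points near the origin lie in a thin band.** Here the symmetry is used a second time. On $S'$, $\rho_u=\rho_ve^w\le3R_0$. Take $X_0\in\Omega_{k+1}$ with $|X_0|=L'$, put $\theta=X_0/L'$, and let $\bar G$ be the closure of $G$, a compact group that leaves $\Omega_{k+1}$ invariant, with Haar probability measure $dg$. Let $\nu$ be the normal at a point $X\in M_u$ with $|X|\le3R_0$. As $gX_0\in\Omega_{k+1}$ and the tangent plane at $X$ supports $\Omega_{k+1}$,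
$$L'\langle g\theta,\nu\rangle=\langle gX_0,\nu\rangle\le\langle X,\nu\rangle\le3R_0\quad\text{for all }g\in\bar G .$$
The vector $\int g\theta\,dg$ is fixed by $G$, so it is $0$. Therefore $\int\langle g\theta,\nu\rangle\,dg=0$ and
$$\int|\langle g\theta,\nu\rangle|\,dg=2\int\langle g\theta,\nu\rangle_+\,dg\le\frac{6R_0}{L'} .$$
Since $|\langle g\theta,\nu\rangle|\le1$, its square is no larger, so $\langle\nu,\mathcal T\nu\rangle\le6R_0/L'$ with $\mathcal T=\int(g\theta)(g\theta)^T\,dg\ge0$. As $\operatorname{tr}\mathcal T=1$, $\mathcal T$ has a unit eigenvector $\theta'$ with eigenvalue at least $1/(n+1)$, and $\theta'$ does not depend on $\nu$. Hence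
$$|\langle\nu,\theta'\rangle|\le\beta:=\Big(\frac{6(n+1)R_0}{L'}\Big)^{1/2}.$$
For $G=\{\pm1\}$ this is easy to picture: the body contains the segment from $-X_0$ to $X_0$, and the normals at points near the middle are almost orthogonal to it.

**Step 4: conclude.** The set of $\nu\in\mathbb S^n$ in the band has measure at most $|\mathbb S^{n-1}|\int_{-\beta}^\beta(1-t^2)_+^{(n-2)/2}dt\le2|\mathbb S^{n-1}|\beta$, as $n\ge2$. At the normals coming from $S'$, $h_u\le3R_0$. By $E(u)\,dx=h_u\,d\nu$,
$$\int_{S'}E(u)\,dx\le6R_0|\mathbb S^{n-1}|\Big(\frac{6(n+1)R_0}{L'}\Big)^{1/2}.$$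
Together with (20) this gives
$$L'\le C_4:=6(n+1)R_0\Big(\frac{18R_0|\mathbb S^{n-1}|}{c_2c_3s}\Big)^2.\qquad\square$$

**Removing the circularity.** Neither $s$ nor $C_4$ depends on $q_0$ or $\Lambda$, as long as $q_0\le\min(r_0,s)$ and $\Lambda\ge t_0$. (How large $k$ must be does depend on them, but this is harmless.) So we may now fix
$$q_0=\min(r_0,s),\qquad\Lambda=R_0+t_0+C_4 .$$

## 11. The limit body and its Monge–Ampère equation

**Step 1: convergence of the bodies.** For large $k$ in the subsequence, $s\le e^v\le3C_4$ and $s/3\le e^u\le C_4$. By (3), $(1+|\nabla u|^2)^{1/2}=\rho_u/h_u$ is bounded, and likewise for $v$. So $u$ and $v$ are equi-Lipschitz, and along a further subsequence both converge uniformly. We show that the limits agree. Since $D\to0$ and $p(x,v)\ge c_2s$, $\int y(1-e^{-y})\,dx\to0$. The integrand is nonnegative, and bounded below by a positive constant where $|y|\ge\varepsilon$; so $y\to0$ in measure. As $\kappa_k-1\ge1$, $|w|\le|y|$ and $w\to0$ in measure. Since $w$ converges uniformly, its limit is $0$. So $u$ and $v$ have the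 same limit $u_\infty$, with $s\le e^{u_\infty}\le C_4$. It is the logarithm of the radial function of a $G$-invariant convex body $\Omega$.

**Step 2: convergence of the curvature in $L^1$.** We show that $E(u)-p(x,v)\to0$ in $L^1(\mathbb S^n)$. Write $p=p(x,v)$, $E=E(u)$. Where $E\le2p$, $|E-p|=p|e^{-y}-1|$ is at most $p\le C$ and tends to $0$ in measure, so its integral tends to $0$. Where $E>2p$, $|E-p|\le(E-p)\log(E/p)/\log2$, and by (16) $(E-p)\log(E/p)=p\,y(1-e^{-y})$, whose integral is at most $D$. Finally $p(x,v)-p(x,u)\to0$ uniformly. Since $E(u)-p(x,u)=(K-\tilde F)\rho_u^{n+1}$, dividing gives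
$$K_{M_u}(e^{u(x)}x)-\tilde F(e^{u(x)}x)\to0\quad\text{in }L^1(\mathbb S^n,dx). \tag{21}$$

We have no uniform bound on second derivatives of the $u_k$, so the limit must be taken in a weak sense.

**Definition (Monge–Ampère measure).** For a convex function $\varphi$ on an open set $U\subset\mathbb R^n$, the *Monge–Ampère measure* of a Borel set $B$ is the Lebesgue measure of the set $\partial\varphi(B)$ of all slopes of supporting affine functions at points of $B$. One says that $\det D^2\varphi=g$ *in the sense of Aleksandrov* if this measure is $g\,dz$.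

If $\varphi\in C^2$, the measure is $\det D^2\varphi\,dz$. For $\varphi(z)=|z|$ it is $\omega_n$ times the unit mass at $0$, since every slope in the unit ball occurs at $0$ and the slopes elsewhere lie on the unit sphere. We use the textbook fact that if convex functions converge locally uniformly, their Monge–Ampère measures converge weakly to that of the limit.

**Lemma 11.** Let $u_k$ be admissible with $B_a\subset\Omega_{u_k}\subset B_b$ for some $0<a<b$, let $u_k\to u_\infty$ uniformly, and let $\Omega$ be the limit body. Let $P$ be positive and continuous on $\mathbb R^{n+1}\setminus\{0\}$ with $K_{M_{u_k}}(e^{u_k}x)-P(e^{u_k}x)\to0$ in $L^1(\mathbb S^n)$. Let $X\in\partial\Omega$, $\theta=X/|X|$, $U=\{z\in\theta^\perp:|z|<a/2\}$, and $-\varphi(z)=\max\{\tau:z+\tau\theta\in\Omega\}$. Then $\varphi$ is convex and, in the sense of Aleksandrov,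
$$\det D^2\varphi=P(z-\varphi\theta)\,(1+|\nabla\varphi|^2)^{(n+2)/2}\quad\text{in }U, \tag{22}$$
and the right side lies between two positive constants.

*Proof.* Define $\varphi_k$ in the same way from $\Omega_{u_k}$. For $|z|<a$ the point $z$ lies in all the bodies, so $0\le-\varphi_k,-\varphi\le b$ there. These functions are convex, hence uniformly Lipschitz on $\{|z|\le3a/4\}$.

*Uniform convergence.* We have $(1-\varepsilon_k)\Omega\subset\Omega_{u_k}\subset(1+\varepsilon_k)\Omega$ with $\varepsilon_k\to0$. So, with $T=-\varphi$, $(1-\varepsilon_k)T(z/(1-\varepsilon_k))\le-\varphi_k(z)\le(1+\varepsilon_k)T(z/(1+\varepsilon_k))$ on $U$ for large $k$. As $T$ is bounded and Lipschitz on $\{|z|\le3a/4\}$, $\varphi_k\to\varphi$ uniformly on $U$. For convex functions this implies $\nabla\varphi_k\to\nabla\varphi$ at every point where all of them are differentiable, hence almost everywhere.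

*The equation for $\varphi_k$.* Let $z\in U$ and $\tau=-\varphi_k(z)$, so that $z+\tau\theta\in\partial\Omega_{u_k}$ has norm at least $a$ and $\tau>0$. Let $\nu$ be the normal there. As $z$ is an interior point of $\Omega_{u_k}$, $\langle\nu,z-(z+\tau\theta)\rangle<0$, that is, $\langle\nu,\theta\rangle>0$. So this part of the boundary is a smooth graph, and
$$\det D^2\varphi_k=K(1+|\nabla\varphi_k|^2)^{(n+2)/2}.$$

*Passage to the limit.* The area elements satisfy $dz=\langle\nu,\theta\rangle\,d\mu\le d\mu=\rho^{n+1}h^{-1}dx\le C\,dx$, where $\rho=e^{u_k}$ and $h=h_{u_k}$ at the normal, and radial projection is injective on $M_{u_k}$. So the hypothesis gives convergence to $0$ in $L^1(U)$ of $K-P$ evaluated at $z-\varphi_k(z)\theta$. These points lie in the compact region $a\le|X|\le b$, so $P(z-\varphi_k\theta)\to P(z-\varphi\theta)$ uniformly. The gradients are bounded and converge almost everywhere. Therefore $\det D^2\varphi_k$ converges in $L^1(U)$ to the right side of (22), and the weak convergence of Monge–Ampère measures gives (22). The bounds on the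 right side follow from the continuity and positivity of $P$ and the boundedness of $\nabla\varphi$. $\square$

By (21), the lemma applies to our sequence $u=u_{k+1}$ with $P=\tilde F$, $a=s/3$, $b=C_4$.

## 12. Strict convexity, smoothness, and the proof of Theorem 1

We use three theorems of Caffarelli about a convex Aleksandrov solution $\varphi$ of $\lambda\le\det D^2\varphi\le\lambda'$ with constants $0<\lambda\le\lambda'$.

- (C1) The contact set of $\varphi$ with a supporting affine function is either one point or has no extreme point in the interior of the domain (Ann. of Math. 131 (1990), 129–134).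
- (C2) If $\varphi$ is strictly convex, then $\varphi\in C^{1,\beta}_{loc}$ for some $\beta>0$ (CPAM 44 (1991), 965–969).
- (C3) If $\varphi$ is strictly convex and $\det D^2\varphi$ is positive and Hölder continuous, then $\varphi\in C^{2,\beta'}_{loc}$ for some $\beta'>0$; if $\det D^2\varphi\in C^{0,\alpha}$ with $0<\alpha<1$, then $\varphi\in C^{2,\alpha}_{loc}$ (Ann. of Math. 131 (1990), 135–150).

**Step 1: $\Omega$ is strictly convex.** This step needs only the conclusion of Lemma 11. Let $\Pi$ be a supporting hyperplane of $\Omega$ with outer normal $\nu$, and let $Y$ be an extreme point of the compact convex set $\Omega\cap\Pi$. Represent $\partial\Omega$ near $Y$ as in Lemma 11 with $X=Y$; the projection of $Y$ to $\theta^\perp$ is the center $0$ of $U$. As $\langle\nu,Y\rangle=h_\Omega(\nu)>0$, $\Pi$ is a graph $\{z-\ell(z)\theta\}$ over $\theta^\perp$ with $\ell$ affine. Since $\Omega$ lies below $\Pi$, $\ell\le\varphi$ on $U$ with equality at $0$. If $z-\ell(z)\theta\in\Omega$ with $z\in U$, then $-\ell(z)\le-\varphi(z)\le-\ell(z)$, so $\varphi(z)=\ell(z)$,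 and conversely. So the contact set $\{\varphi=\ell\}\subset U$ is the affinely isomorphic projection of the part of $\Omega\cap\Pi$ lying over $U$, and $0$ is an extreme point of it, interior to the domain. By (C1) the contact set is $\{0\}$. If $\Omega\cap\Pi$ contained a second point $Y'$, the segment from $Y$ to $Y'$ would lie over $U$ near $Y$ and contradict this. Hence $\Omega\cap\Pi=\{Y\}$.

**Step 2: the boundary is smooth.** By Step 1 each $\varphi$ is strictly convex, so $\varphi\in C^{1,\beta}_{loc}$ by (C2). Then the right side of (22), with $P=\tilde F$ smooth, is Hölder continuous and positive, so $\varphi\in C^{2,\beta'}_{loc}$ by (C3). Differentiating the equation and using Schauder theory repeatedly gives $\varphi\in C^\infty$.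

**Step 3: remove the cutoff.** $M=\partial\Omega$ is smooth, strictly convex and $G$-invariant. Since $B_s\subset\Omega$, $\langle X,\nu\rangle\ge s>0$ on $M$, so $M$ is nowhere tangent to the radial direction and $M=\{\rho(x)x\}$ with $\rho=e^{u_\infty}$ smooth, positive and $G$-invariant, $s\le\rho\le C_4$. By (22), $K=\tilde F$ on $M$. On $s\le|X|\le C_4$ we have $\tilde F=F$, because $q_0\le s$ and $C_4\le\Lambda$. Hence $K=F$ on $M$, with the bounds of the quantitative form. Theorem 1 is proved. $\blacksquare$

With Theorem 1, the "if" part of Theorem 2(b) is proved as well.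

## 13. Hölder continuous densities

Here we prove Theorem 2(a). Let $F\in C^{k,\alpha}_{loc}(\mathbb R^{n+1}\setminus\{0\})$ be positive and $G$-invariant with (1), and choose $\delta,r_0,R_0$ as in (2).

**Step 1: approximate $F$ so that all constants stay uniform.** Let $\zeta\ge0$ be a smooth radial function supported in $B_{1/2}$ with $\int\zeta=1$. For integers $i\ge1$ set
$$H_i(X)=\int H\Big(X+\frac{|X|}iz\Big)\zeta(z)\,dz=\int H(Y)\,\zeta\Big(\frac{i(Y-X)}{|X|}\Big)\Big(\frac i{|X|}\Big)^{n+1}dY .$$
The second form shows that $H_i$ is smooth on $\mathbb R^{n+1}\setminus\{0\}$. It is positive, and it is $G$-invariant because $\zeta$ is radial; and $H_i\to H$ locally uniformly. Since $H_i(X)$ averages $H$ over points with $\frac12|X|\le|Y|\le\frac32|X|$, every $H_i$ satisfies (2) with $r_0,R_0$ replaced by $r_0/2,2R_0$. With $t_0$ formed from $2R_0$, the supremum of $H$ over $\{r_0/4\le|Y|\le\frac32t_0\}$, or $1$ if that is larger, serves as $H^*$ for all $i$; this fixes $s$. Then the smaller of $1+\delta$ and $\inf_{|Y|\ge s/2}H>0$ serves as $c_2$ for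 all $i$. By the quantitative form of Theorem 1 there are smooth $G$-invariant radial graphs $M_i$ with $K=F_i:=H_i|X|^{-n}$ and $s\le\rho_i\le C_4$, with $s$ and $C_4$ independent of $i$.

**Step 2: pass to the limit.** By Step 3 of Section 3 the functions $u_i=\log\rho_i$ are admissible, so the bodies are convex, and by (3) the $u_i$ are equi-Lipschitz. A subsequence converges uniformly, and the limit body is $G$-invariant and contains $B_s$. On $s\le|X|\le C_4$, $F_i\to F$ uniformly, so $K_{M_i}-F\to0$ uniformly along $M_i$. Lemma 11 applies with $P=F$, $a=s$, $b=C_4$, and (22) holds with $F$.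

**Step 3: regularity.** Step 1 of Section 12 gives strict convexity and (C2) gives $\varphi\in C^{1,\beta}_{loc}$. Now $F$ is locally Hölder continuous, so the right side of (22) is positive and Hölder continuous and $\varphi\in C^{2,\beta'}_{loc}$ for some $\beta'>0$ by (C3). Then $\nabla\varphi$ is locally Lipschitz, the right side of (22) is in $C^{0,\alpha}_{loc}$, and (C3) gives $\varphi\in C^{2,\alpha}_{loc}$. If $k\ge1$, each first derivative of $\varphi$ solves a linear, locally uniformly elliptic equation with coefficients and right side in $C^{0,\alpha}_{loc}$, so $\varphi\in C^{3,\alpha}_{loc}$; repeating this $k$ times gives $\varphi\in C^{k+2,\alpha}_{loc}$. So $M$ is of class $C^{k+2,\alpha}$ and $G$-invariant, it is a radial graph since $\langle X,\nu\rangle\ge s$, and $K=F$ on $M$ by (22). $\blacksquare$
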